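\title{The maximum running time of $K_5$-bootstrap percolation is quadratic}

\begin{abstract}
In the $K_5$-bootstrap process one starts from a graph on $n$ vertices and, at each step, adds every edge that completes a copy of $K_5$. We show that for all large $n$ some starting graph keeps the process running for at least $10^{-14}n^2$ steps. Thus the maximum running time is $\Theta(n^2)$ and not $o(n^2)$, and the same follows for $K_r$ with any fixed $r\ge5$. The starting graph is a long chain of copies of $K_5$ whose vertices are vectors $a,\,b,\,c,\,a+b+c,\,a+2b-c$ in $\mathbb Z^d$. Concentration of inner products, together with a linear code, forces every $K_4$ that ever appears to satisfy an exact linear relation, and this rules out shortcuts along the chain.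
\end{abstract}

\section{Introduction}

Let $H$ be a graph. The \emph{$H$-bootstrap process} on a graph $G$ is the sequence $G_0=G,\ G_1,\ G_2,\dots$ of graphs on the vertex set of $G$ in which $G_{t+1}$ arises from $G_t$ by adding, simultaneously, every non-edge $e$ of $G_t$ such that $G_t+e$ contains a copy of $H$ using $e$. We say that such an $e$ \emph{completes} a copy of $H$ in $G_t$, and that it is \emph{added at step $t+1$}. The \emph{running time} $\tau_H(G)$ is the least $t$ with $G_t=G_{t+1}$, and the \emph{maximum running time} $M_H(n)$ is the maximum of $\tau_H(G)$ over all graphs $G$ with $n$ vertices. Each of the first $\tau_H(G)$ steps adds an edge, so $M_H(n)\le\binom n2$.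

The quantity $M_H(n)$ measures how well the local rule can be prevented from acting in parallel. For $H=K_3$ it cannot be prevented at all. A non-edge completes a triangle exactly when its ends have a common neighbor, so $G_t$ joins the pairs at distance at most $2^t$ in $G$; the process stops as soon as $2^t$ reaches the largest finite distance in $G$, and $M_{K_3}(n)=\lceil\log_2(n-1)\rceil$ for $n\ge2$. For larger cliques the rule is harder to trigger and the process can be made much slower. Balogh, Kronenberg, Pokrovskiy and Szab\'o proved that $M_{K_r}(n)\ge n^2/2500$ for every $r\ge6$ and large enough $n$. They also proved that $M_{K_5}(n)\ge n\,r_3(n)/1200$, where $r_3(n)$ is the largest size of a subset of $\{1,\dots,n\}$ with no three-term arithmetic progression; in particular $M_{K_5}(n)\ge n^{2-O(1/\sqrt{\log n})}$. Whether $M_{K_5}(n)=o(n^2)$ is posed as an open problem in \cite{source}.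

There is a reason to guess that the answer is yes. The natural way to build a slow process is a chain: copies $Q_1,\dots,Q_L$ of $K_5$, each with two edges missing, consecutive copies sharing a missing edge, so that completing $Q_i$ supplies the edge that allows $Q_{i+1}$ to be completed. Suppose that the copies share no other edges and that the final graph contains no other $K_5$. Recall the graph removal lemma: for every $\varepsilon>0$ there is $\gamma>0$ such that every $n$-vertex graph with at most $\gamma n^5$ copies of $K_5$ can be made $K_5$-free by deleting at most $\varepsilon n^2$ edges. The final graph has $L\le\binom n2$ copies of $K_5$, which is at most $\gamma n^5$ for large $n$, and each deleted edge destroys at most two of them, so $L\le2\varepsilon n^2$. Chains of this kind have length $o(n^2)$.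

Nevertheless the answer is no. The way out is to let a small set of edges be shared by very many copies (see Remark~\ref{rem:removal}).

\begin{theorem}\label{thm:main}
There is $n_0$ such that $M_{K_5}(n)\ge10^{-14}n^2$ for all $n\ge n_0$.
\end{theorem}

Together with the trivial upper bound this gives $M_{K_5}(n)=\Theta(n^2)$, so $M_{K_5}(n)\ne o(n^2)$. Adding vertices adjacent to everything transfers the bound to larger cliques.

\begin{theorem}\label{thm:larger}
For every fixed $r\ge5$ and $n\ge r$ we have $M_{K_r}(n)\ge M_{K_5}(n-r+5)$. Hence $M_{K_r}(n)=\Theta(n^2)$ for every fixed $r\ge5$.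
\end{theorem}

Section~\ref{sec:chains} reduces Theorem~\ref{thm:main} to a statement about pairs of $K_4$'s that share a triangle. Section~\ref{sec:rigid} introduces the linear relations that control such pairs, works out an example on $15$ vertices and explains the choice of parameters. Sections~\ref{sec:classes}--\ref{sec:closure} carry out the construction, and Section~\ref{sec:larger} proves Theorem~\ref{thm:larger}.

\section{Chains of $K_5$'s}\label{sec:chains}

From now on, until Section~\ref{sec:larger}, the process is the $K_5$-bootstrap process. We identify a clique with its vertex set, and call a graph \emph{stable} if none of its non-edges completes a $K_5$.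

\begin{definition}\label{def:chain}
A \emph{chain of length $L\ge1$} consists of distinct pairs of vertices $e_0,\dots,e_L$, the \emph{soft edges}, and $5$-sets of vertices $Q_1,\dots,Q_L$, the \emph{links}, such that for all $0\le i\le L$ and $1\le j\le L$,
\begin{equation}\label{eq:chain}
e_i\subset Q_j\iff j\in\{i,i+1\}.
\end{equation}
We write $\Gamma$ for the graph formed by all pairs inside links, and $G_0=\Gamma-\{e_1,\dots,e_L\}$ for the \emph{starting graph} of the chain.
\end{definition}

The link $Q_i$ contains the soft edges $e_{i-1}$ and $e_i$ and no others, so $e_i$ is added one step after $e_{i-1}$ at the latest. The difficulty is to exclude that it is added earlier, through a $K_5$ that is not a link. In our construction the process does create edges outside $\Gamma$ and copies of $K_5$ that are not links, so we need a criterion under which these are harmless.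

\begin{lemma}\label{lem:timing}
Consider a chain of length $L$ and a graph $G^*\supseteq\Gamma$ on the same vertex set such that
\begin{enumerate}
\item[(a)] $G^*$ is stable;
\item[(b)] every $K_5$ of $G^*$ is a link or contains an edge of $G^*-\Gamma$ that lies in no other $K_5$ of $G^*$.
\end{enumerate}
Then in the process $(G_t)$ started from $G_0$ the edge $e_i$ is added at step $i$, for $i=1,\dots,L$. In particular $\tau_{K_5}(G_0)\ge L$.
\end{lemma}

\begin{proof}
If $G_t\subseteq G^*$ and $e$ completes a $K_5$ in $G_t$, then $e\in G^*$, since otherwise $e$ would be a non-edge of $G^*$ completing a $K_5$ in $G^*$. So $G_t\subseteq G^*$ for all $t$, and every $K_5$ completed during the process is a $K_5$ of $G^*$.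

We claim that if $e_i$ with $i\ge1$ is added at step $t$, then $e_{i-1}\in G_{t-1}$, or $i<L$ and $e_{i+1}\in G_{t-1}$. Let $Q$ be a $K_5$ completed by $e_i$ in $G_{t-1}$. If $Q$ is a link, it is $Q_i$ or $Q_{i+1}$ by \eqref{eq:chain}, and its other soft edge, $e_{i-1}$ or $e_{i+1}$, lies in $G_{t-1}$. Otherwise $Q$ contains an edge $f\in G^*-\Gamma$ that lies in no other $K_5$ of $G^*$. Since $e_i\in\Gamma$ we have $f\neq e_i$, so $f\in G_{t-1}$; since $f\notin G_0$, it was added at some step $t'\le t-1$. The $K_5$ that it completed in $G_{t'-1}$ must be $Q$. Then $e_i\in G_{t'-1}\subseteq G_{t-1}$, which contradicts the choice of $t$.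

Next, $G_t$ contains no $e_i$ with $i>t$. This holds for $t=0$. If it holds for $t-1$ and $e_i\in G_t$ with $i>t$, then $e_i$ is added at step $t$, and by the claim $G_{t-1}$ contains some $e_{i'}$ with $i'\ge i-1>t-1$, a contradiction. Finally $e_i\in G_i$: this holds for $i=0$, and if $e_{i-1}\in G_{i-1}$ then all pairs of $Q_i$ other than $e_i$ lie in $G_{i-1}$. So $e_i\in G_i\setminus G_{i-1}$. Once two consecutive graphs of the process agree, all later ones do, so $G_{L-1}\neq G_L$ gives $\tau_{K_5}(G_0)\ge L$.
\end{proof}

Both hypotheses concern the same configuration. If a non-edge $xx'$ completes a $K_5$ on $\Delta\cup\{x,x'\}$, or if $\Delta\cup\{x,x'\}$ is a $K_5$, then $\Delta\cup\{x\}$ and $\Delta\cup\{x'\}$ are two $K_4$'s sharing the triangle $\Delta$. So the task is always to determine the pairs of $K_4$'s that share a triangle. In the simplest situation any two such $K_4$'s of $\Gamma$ lie in a common link; then (a) and (b) hold with $G^*=\Gamma$, we have $G_L=\Gamma$, and the running time is exactly $L$.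

\begin{example}[a fan]\label{ex:fan}
Take distinct vertices $a$, $y_0,\dots,y_L$ and $v_i,w_i$ for $1\le i\le L$. Put $e_i=ay_i$ and $Q_i=\{a,y_{i-1},y_i,v_i,w_i\}$. On $\{a,y_0,\dots,y_L\}$ the graph $\Gamma$ is the path $y_0\cdots y_L$ together with the \emph{apex} $a$ joined to all of it, and this contains no $K_4$ because a path contains no triangle. So each $K_4$ of $\Gamma$ contains some $v_i$ or $w_i$ and therefore lies in $Q_i$. Distinct links share at most two vertices, so two $K_4$'s sharing a triangle lie in one link. The process runs for exactly $L$ steps on $3L+2$ vertices: the edges $ay_1,ay_2,\dots$ appear one by one along the path.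
\end{example}

An isolated vertex has degree at most $1$ after one edge is added, so it never lies in a completed $K_5$. Adding isolated vertices therefore does not change the process, and $M_{K_5}$ is nondecreasing. The fan thus gives $M_{K_5}(n)\ge\lfloor(n-2)/3\rfloor$.

To reach a quadratic running time we run linearly many fans one after another, each with its own apex and a path of linear length. All paths must then be drawn from a common pool of vertices, and so must the vertices $v_i,w_i$, whose privacy was the whole argument in Example~\ref{ex:fan}. We need a replacement for that argument.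

\section{Linear relations on $K_4$'s}\label{sec:rigid}

\subsection{Rigid graphs}

The vertices will be vectors, divided into five classes $V_1,\dots,V_5$, and a link will have the form
\[
Q(a,b,c)=\{a,b,c,v,w\},\qquad v=a+b+c,\quad w=a+2b-c,
\]
with $a,b,c,v,w$ in $V_1,\dots,V_5$ in this order. The classes are always regarded as disjoint vertex sets, even when the same vector occurs in two of them. The coefficients are recorded by
\[
r_1=(1,0,0),\quad r_2=(0,1,0),\quad r_3=(0,0,1),\quad r_4=(1,1,1),\quad r_5=(1,2,-1),
\]
so that the vertex of $Q(a,b,c)$ in $V_i$ is $r_{i1}a+r_{i2}b+r_{i3}c$. For each $4$-subset $I$ of $\{1,\dots,5\}$ there is a relation $\sum_{i\in I}n_ir_i=0$: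
\begin{equation}\label{eq:relations}
\begin{gathered}
r_1+r_2+r_3-r_4=0,\qquad r_1+2r_2-r_3-r_5=0,\qquad 2r_1+3r_2-r_4-r_5=0,\\
r_1+3r_3-2r_4+r_5=0,\qquad r_2-2r_3+r_4-r_5=0 .
\end{gathered}
\end{equation}
We call it \emph{the relation for $I$}. In each of the five, all four coefficients are nonzero integers and $\sum_i|n_i|\le7$.

\begin{definition}
A graph on $V_1\cup\dots\cup V_5$, where each class $V_i$ is a set of vectors in $\mathbb R^d$, is \emph{rigid} if each $V_i$ is an independent set and every $K_4$ $\{x_i: i\in I\}$ with $x_i\in V_i$ satisfies $\sum_{i\in I}n_ix_i=0$, where $\sum_{i\in I} n_ir_i=0$ is the relation for $I$.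
\end{definition}

\begin{lemma}\label{lem:twoK4}
Let $\Delta\cup\{x\}$ and $\Delta\cup\{x'\}$ be $K_4$'s of a rigid graph with $|\Delta|=3$ and $x\ne x'$. Then $\Delta\cup\{x,x'\}$ consists of one vertex from each class, say $a,b,c,v,w$ in $V_1,\dots,V_5$, and $v=a+b+c$, $w=a+2b-c$.
\end{lemma}

\begin{proof}
Each $K_4$ has at most one vertex in each class. If $x$ and $x'$ lay in the same class $V_l$, both $K_4$'s would satisfy the same relation, and subtracting would give $n_l(x-x')=0$ with $n_l\ne0$, that is $x=x'$. So the five vertices lie in five different classes and satisfy the relations for two different $4$-sets. The vectors $r_1,\dots,r_5$ span $\mathbb R^3$, so the coefficient vectors $(n_1,\dots,n_5)\in\mathbb R^5$ with $\sum n_ir_i=0$ form a space of dimension $2$. The coefficient vectors of the relations for two different $4$-sets have different supports, so they are not proportional and span this space. Hence $a,b,c,v,w$ satisfy every relation among the $r_i$, in particular the first two in \eqref{eq:relations}.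
\end{proof}

Why should a graph be rigid? An edge only constrains a pair of vertices, while a relation involves four. The bridge is the Gram matrix. If $\sum_{i\in I}n_ir_i=0$, then $\sum_{i,j}n_in_j\,(r_i\cdot r_j)=0$, so for any vectors $x_i$ and any real $\rho$,
\begin{equation}\label{eq:gram}
\Big|\sum_{i\in I}n_ix_i\Big|^2=\sum_{i,j\in I}n_in_j\big(\langle x_i,x_j\rangle-\rho\,(r_i\cdot r_j)\big).
\end{equation}
Suppose that $\Gamma$ is a union of cliques $Q(a,b,c)$ with $a,b,c$ orthonormal. Within one clique, $\langle x,y\rangle=r_i\cdot r_j$ for $x\in V_i$ and $y\in V_j$, including $x=y$. In a $K_4$ of $\Gamma$ the six edges may come from six different cliques, but each of them has the right inner product, so the right side of \eqref{eq:gram} with $\rho=1$ vanishes and $\Gamma$ is rigid. For a $K_4$ $\{a,b,v,w\}$, for instance, the squared norms are $1,1,3,6$ and $\langle a,b\rangle=0$, $\langle a,v\rangle=\langle a,w\rangle=\langle b,v\rangle=1$, $\langle b,w\rangle=\langle v,w\rangle=2$, so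
\[
|2a+3b-v-w|^2=(4+9+3+6)+2\,(0-2-2-3-6+2)=0 .
\]

\begin{example}[a fan with shared vertices]\label{ex:small}
Let $u_1,\dots,u_4$ be the standard basis of $\mathbb R^4$, let $V_1=\{a\}$ with $a=u_1$, and let $V_2$ and $V_3$ be two copies of $\{u_2,u_3,u_4\}$. Consider the path $y_0,\dots,y_5$ that visits $u_2\in V_2$, $u_3\in V_3$, $u_4\in V_2$, $u_2\in V_3$, $u_3\in V_2$, $u_4\in V_3$. Put $e_i=ay_i$ and $Q_i=Q(a,b,c)$ with $\{b,c\}=\{y_{i-1},y_i\}$:
\[
\begin{array}{c|cccc}
 & b & c & v=a+b+c & w=a+2b-c\\ \hline
Q_1 & u_2 & u_3 & (1,1,1,0) & (1,2,-1,0)\\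
Q_2 & u_4 & u_3 & (1,0,1,1) & (1,0,-1,2)\\
Q_3 & u_4 & u_2 & (1,1,0,1) & (1,-1,0,2)\\
Q_4 & u_3 & u_2 & (1,1,1,0) & (1,-1,2,0)\\
Q_5 & u_3 & u_4 & (1,0,1,1) & (1,0,2,-1)
\end{array}
\]
Let $V_4$ and $V_5$ consist of the vectors in the last two columns. The links $Q_1,Q_4$ share their vertex $v$, and so do $Q_2,Q_5$; the chain has $1+6+3+5=15$ vertices instead of the $17$ of Example~\ref{ex:fan}. Each triple $(a,b,c)$ in the table is orthonormal, so $\Gamma$ is rigid. By Lemma~\ref{lem:twoK4}, two $K_4$'s sharing a triangle span a set $Q(a,b,c)$ with $a+2b-c\in V_5$. Each vector of $V_5$ has one entry $2$ and one entry $-1$, and these positions determine the basis vectors $b$ and $c$, so $Q(a,b,c)$ is the link in the same row. The process runs for exactly $5$ steps.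
\end{example}

\subsection{What has to change}\label{sec:plan}

In Example~\ref{ex:small} the vertex $w$ still determines its link. For a quadratic chain each $v$ and $w$ must serve many links, and four difficulties arise.

\emph{Many representations.} We take $a,b,c$ from the box $\Omega=\{-20,\dots,20\}^d$ with $41^d$ points. Then $v$ and $w$ lie in boxes with $121^d$ and $161^d$ points, far fewer than the $41^{3d}$ triples. Let $V_2,V_3$ be random sets of size about $m$, let $|V_1|=m_1$ be a small multiple of $m$, and let $V_4,V_5$ be random subsets of densities $p_4,p_5$. For an apex $a$, the pairs $(b,c)$ with $a+b+c\in V_4$ and $a+2b-c\in V_5$ have density $p=p_4p_5$. We want a path of linear length among them, and aim at average degree $pm=\lambda$, a large constant. To keep $|V_4|,|V_5|\le m$ it suffices to have $121^dp_4\le m$ and $161^dp_5\le m$, which can be arranged when $m^3\ge\lambda(121\cdot161)^d$; and $m$ should be exponentially smaller than $41^d$. Since $121\cdot161=19481<30^3<41^3$, the choice $m=30^d$ leaves exponential room on both sides.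

\emph{Approximate orthogonality.} A quadratic chain of fans uses a positive fraction of the pairs in $V_1\times(V_2\cup V_3)$ as soft edges, but by the central limit theorem only a vanishing fraction of the pairs in $\Omega^2$ are exactly orthogonal. Almost all pairs are orthogonal up to an error $O(\sqrt d)$. Then \eqref{eq:gram} only shows that the integer vector $\sum n_ix_i$ has squared norm $O(\sqrt d)$. We place each class in a coset of a linear code that contains no nonzero vector this short. This costs a factor $e^{o(d)}$ in the sizes of the ambient sets, which the exponential room absorbs.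

\emph{Long paths.} For a fixed apex the available pairs $(b,c)$ form a sparse bipartite graph whose edges are not independent, since one $v$ or $w$ governs many pairs. Section~\ref{sec:paths} finds the paths.

\emph{Unplanned cliques.} Once $w$ does not determine its link, Lemma~\ref{lem:twoK4} may produce a set $Q(a,b,c)$ that is not a link, with $b$ and $c$ far apart on the path of $a$ and with the seven edges at $v$ and $w$ supplied by other links. If $bc$ were present from the start, as an edge of a link $Q(a',b,c)$, then $ac$ would be added right after $ab$, skipping the part of the path between $b$ and $c$. We exclude this by using only triples whose apex is determined by $(b,c)$; this is affordable because a pair $(b,c)$ fits $m_1p=\lambda m_1/m$ apexes on average, which is small. Then $bc$ is absent at the start and appears only after both $ab$ and $ac$, too late to help. These edges $bc$ are the edges of $G^*-\Gamma$ in Lemma~\ref{lem:timing}.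

\section{The vertex classes}\label{sec:classes}

Let $d$ be a large integer; $o(1)$ refers to $d\to\infty$, and all inequalities are claimed for $d$ larger than an absolute constant. Put
\begin{gather*}
\Omega=\{-20,\dots,20\}^d,\qquad N=41^d,\qquad \sigma^2=140,\qquad \kappa=10^{9},\qquad R=\lceil3136\,\kappa\sqrt d\,\rceil,\\
m=30^d,\qquad m_1=\lfloor10^{-8}m\rfloor,\qquad s=\lceil m/10\rceil,\qquad \lambda=10^3,\qquad \delta=10^{-4}.
\end{gather*}
The factor $3136=7^2\cdot64$ comes from the proof of Lemma~\ref{lem:rigidity}. We use Markov's inequality $\Pr[X\ge t]\le\mathbb EX/t$ for $X\ge0$ and Chebyshev's inequality $\Pr[|X-\mathbb EX|\ge t]\le\operatorname{Var}X/t^2$.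

\subsection{Typical pairs and the code}

Call $(x,y)\in\Omega^2$ \emph{typical} if each of $\big||x|^2-\sigma^2d\big|$, $\big||y|^2-\sigma^2d\big|$ and $|\langle x,y\rangle|$ is at most $\kappa\sqrt d$, and \emph{atypical} otherwise.

\begin{lemma}\label{lem:typical}
If $x,y\in\Omega$ are independent and uniform, then $(x,y)$ is atypical with probability at most $10^{-12}$.
\end{lemma}

\begin{proof}
The coordinates are independent with mean $0$ and variance $\frac2{41}\sum_{j=1}^{20}j^2=140=\sigma^2$. So $\mathbb E|x|^2=\sigma^2d$ and $\operatorname{Var}|x|^2=d\operatorname{Var}(x_1^2)\le20^4d$, the same holds for $y$, and $\mathbb E\langle x,y\rangle=0$, $\operatorname{Var}\langle x,y\rangle=\sigma^4d\le20^4d$. By Chebyshev's inequality the probability is at most $3\cdot20^4/\kappa^2<10^{-12}$.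
\end{proof}

Let $q$ be a prime with $d\le q\le2d$, which exists by Bertrand's postulate. Choose distinct $\alpha_1,\dots,\alpha_d\in\mathbb F_q$ and let $\Phi$ be the $R\times d$ matrix over $\mathbb F_q$ whose $j$-th column is $(1,\alpha_j,\dots,\alpha_j^{R-1})^T$; note $R\le d$. Any $R$ columns form a square Vandermonde matrix, whose determinant is the product of the differences of its nodes and hence nonzero. So any $R$ columns of $\Phi$ are linearly independent. For $x\in\mathbb Z^d$ we write $\Phi x\in\mathbb F_q^R$ for the image of the reduction of $x$ modulo $q$.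

\begin{lemma}\label{lem:code}
If $z\in\mathbb Z^d$ satisfies $|z|^2\le R$ and $\Phi z=0$, then $z=0$.
\end{lemma}

\begin{proof}
At most $R$ coordinates of $z$ are nonzero, and each has absolute value at most $\sqrt R<q$, so it stays nonzero modulo $q$. If $z\neq0$, then $\Phi z=0$ is a nontrivial dependence among at most $R$ columns of $\Phi$.
\end{proof}

We now pass to fibers of $\Phi$. They must be large, and the restriction to them must not destroy typicality. Choosing the fiber of a random point achieves both.

\begin{lemma}\label{lem:fibers}
There are $t_1,t_2,t_3\in\mathbb F_q^R$ such that the sets $X_i=\{x\in\Omega:\Phi x=t_i\}$, of sizes $N_i=|X_i|$, satisfy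
\begin{enumerate}
\item[(a)] $N/(10(2d)^R)\le N_i\le N$ for $i=1,2,3$;
\item[(b)] for $i<j$, at most $10^{-11}N_iN_j$ pairs in $X_i\times X_j$ are atypical.
\end{enumerate}
\end{lemma}

\begin{proof}
Take independent uniform $x^{(1)},x^{(2)},x^{(3)}\in\Omega$ and put $t_i=\Phi x^{(i)}$. There are at most $q^R$ fibers, so those of size below $N/(10q^R)$ cover at most a tenth of $\Omega$, and (a) fails for a given $i$ with probability at most $\frac1{10}$. Given $t_i$ and $t_j$, the pair $(x^{(i)},x^{(j)})$ is uniform on $X_i\times X_j$. So the fraction of atypical pairs in $X_i\times X_j$ is the conditional probability that $(x^{(i)},x^{(j)})$ is atypical, and its expectation is at most $10^{-12}$ by Lemma~\ref{lem:typical}. By Markov's inequality (b) fails for a given pair $i<j$ with probability at most $\frac1{10}$. The six failure probabilities sum to at most $\frac6{10}$.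
\end{proof}

Fix such $t_1,t_2,t_3$. Since $(2d)^R=e^{O(\sqrt d\log d)}=e^{o(d)}$, each $N_i$ is exponentially larger than $m$. Let
\begin{align*}
X_4&=\{v\in\{-60,\dots,60\}^d:\ \Phi v=t_1+t_2+t_3\},\\
X_5&=\{w\in\{-80,\dots,80\}^d:\ \Phi w=t_1+2t_2-t_3\}.
\end{align*}
If $a\in X_1$, $b\in X_2$, $c\in X_3$, then $a+b+c\in X_4$ and $a+2b-c\in X_5$. Moreover,
\begin{equation}\label{eq:syndrome}
\Phi x=r_{i1}t_1+r_{i2}t_2+r_{i3}t_3\qquad\text{for all } x\in X_i,\ i=1,\dots,5 .
\end{equation}

\subsection{The apexes and the random classes}

Call $a\in X_1$ \emph{good} if $(a,b)$ is atypical for at most $10^{-10}N_2$ elements $b\in X_2$ and $(a,c)$ is atypical for at most $10^{-10}N_3$ elements $c\in X_3$. By Lemma~\ref{lem:fibers}(b), each of the two conditions fails for at most $N_1/10$ elements $a$. So at least $\frac45N_1\ge m_1$ elements are good, and we fix a set $V_1$ of $m_1$ good elements. For $a\in V_1$ the set of \emph{admissible pairs} is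
\[
\Pi_a=\{(b,c)\in X_2\times X_3:\ (a,b),\ (a,c),\ (b,c)\text{ are typical}\}.
\]
Adding the three sources of failure, $10^{-10}+10^{-10}+10^{-11}\le10^{-9}$, we get
\begin{equation}\label{eq:admissible}
|(X_2\times X_3)\setminus\Pi_a|\le10^{-9}N_2N_3\qquad\text{for all }a\in V_1.
\end{equation}

For $i=2,3,4,5$ let $V_i\subseteq X_i$ be a random subset containing each element with probability $p_i$, all choices being independent, where
\[
p_2=\frac m{N_2},\qquad p_3=\frac m{N_3},\qquad p_4=\Big(\frac{30}{121}\Big)^d,\qquad p_5=\lambda\Big(\frac{121}{900}\Big)^d .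
\]
These numbers are at most $1$, and $p:=p_4p_5=\lambda/m$. Let
\[
\mathcal T=\{(a,b,c)\in V_1\times V_2\times V_3:\ a+b+c\in V_4,\ a+2b-c\in V_5\}
\]
be the set of triples for which $Q(a,b,c)$ is available. A triple $(a,b,c)\in\mathcal T$ is \emph{isolated} if $(a',b,c)\notin\mathcal T$ for all $a'\ne a$. For $a\in V_1$ let $F_a$ be the set of $b\in V_2$ such that $(a,b,c)$ is a non-isolated member of $\mathcal T$ for some $c$. The path of $a$ will avoid $F_a$ altogether; this is stronger than asking its links to be isolated, and it is what makes the unplanned cliques isolated too.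

\begin{lemma}\label{lem:sizes}
\begin{enumerate}
\item[(a)] With probability $1-o(1)$, $\ 0.9m\le|V_2|,|V_3|\le1.1m$, $\ |V_4|\le2m$ and $|V_5|\le25^d$.
\item[(b)] With probability at least $\frac12$, $\ |F_a|\le0.1m$ for at least $0.8m_1$ elements $a\in V_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $|V_i|$ is a sum of independent indicators, so its variance is at most its mean. We have $\mathbb E|V_2|=\mathbb E|V_3|=m$ and $\mathbb E|V_4|\le121^dp_4=m$, and Chebyshev's inequality bounds the failure probabilities by $100/m$, $100/m$ and $1/m$. Also $\mathbb E|V_5|\le161^dp_5=\lambda(19481/900)^d\le\lambda\,22^d$, and Markov's inequality bounds the last failure probability by $\lambda(22/25)^d$.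

(b) The number of non-isolated triples is at most the number of quadruples $(a,a',b,c)$ with $a\ne a'$ and $(a,b,c),(a',b,c)\in\mathcal T$. For $a\neq a'$ we have $a+b+c\ne a'+b+c$ and $a+2b-c\ne a'+2b-c$, so a given quadruple in $V_1^2\times X_2\times X_3$ occurs with probability $p_2p_3p_4^2p_5^2$. The expected number is at most
\[
m_1^2N_2N_3\,p_2p_3\,p^2=m_1^2m^2p^2=\lambda^2m_1^2\le0.01\,m_1m .
\]
So with probability at least $\frac12$ there are at most $0.02\,m_1m$ non-isolated triples. Each $a$ is the first entry of at least $|F_a|$ of them, so at most $0.2m_1$ elements $a$ have $|F_a|>0.1m$.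
\end{proof}

\section{Long paths}\label{sec:paths}

For $a\in V_1$ let
\[
J_a=\{(b,c)\in\Pi_a:\ a+b+c\in V_4,\ a+2b-c\in V_5\},
\]
a bipartite graph with parts $X_2$ and $X_3$ that depends only on $V_4$ and $V_5$. A long path in $J_a$ on $V_2\cup V_3$ will follow from an expansion property.

\begin{proposition}\label{prop:expansion}
With probability $1-o(1)$ the following holds for all $a\in V_1$: any sets $S\subseteq V_2$ and $U\subseteq V_3$ with $|S|,|U|\ge s$ are joined by an edge of $J_a$.
\end{proposition}

If the edges were independent, a union bound over the $e^{O(m)}$ pairs $(S,U)$ would suffice. They are not, and on $V_2\cup V_3$ the graph is meant to have constant average degree, too small for the spectral tool below. On the ambient set $X_2\cup X_3$, however, the degree scale is $pN=\lambda(41/30)^d$ up to a factor $e^{o(d)}$, which is exponentially large. So we first prove a spectral estimate for $J_a$ on $X_2\cup X_3$, using the randomness of $V_4$ and $V_5$, and then transfer it to the samples, using the randomness of $V_2$ and then of $V_3$.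

\subsection{Tools}

We identify a subset of $X_2\times X_3$ with its $0/1$ matrix and write $\|\cdot\|$ for the operator norm with respect to the Euclidean norm; thus $|\mathbf 1_Y^TE\,\mathbf 1_Z|\le\|E\|\sqrt{|Y||Z|}$ for indicator vectors of sets $Y,Z$. We use three standard facts.
\begin{itemize}
\item \emph{Chernoff bound.} If $X$ is a sum of independent indicators with $\mathbb EX\le\mu$, then $\Pr[X\ge2\mu]\le e^{-\mu/3}$.
\item \emph{Counting bounds.} $s!\ge(s/e)^s$, and hence $\binom xs\le(ex/s)^s$.
\item \emph{Matrix Bernstein inequality} \cite[Theorem~1.6]{tropp}. Let $Z_k$ be independent mean-zero random $D_1\times D_2$ matrices with $\|Z_k\|\le1$ almost surely, and let $\varsigma^2\ge\max\big(\|\sum_k\mathbb EZ_kZ_k^T\|,\|\sum_k\mathbb EZ_k^TZ_k\|\big)$. Then for $t\ge0$,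
\[
\Pr\Big[\Big\|\sum_kZ_k\Big\|\ge t\Big]\le(D_1+D_2)\exp\Big(\frac{-t^2/2}{\varsigma^2+t/3}\Big).
\]
\end{itemize}
A \emph{partial permutation matrix} is a $0/1$ matrix $P$ with at most one $1$ in each row and each column. Then $PP^T$ and $P^TP$ are the diagonal matrices that indicate the nonzero rows and columns of $P$, and $\|P\|\le1$. The pairs $(b,c)$ governed by one vertex $v$ or $w$ form such a matrix, which is why the dependence between edges is mild.

\begin{lemma}\label{lem:thinning}
Let $E=\sum_kP_k$ be a $0/1$ matrix with at most $N$ rows and at most $N$ columns, written as a sum of partial permutation matrices, with all row and column sums at most $D$. Let $\xi_k$ be independent indicators with mean $\pi$, and let $\mu\ge d^2$ satisfy $\pi D\le2\mu$. Then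
\[
\Pr\Big[\Big\|\sum_k\xi_kP_k-\pi E\Big\|\ge d\sqrt\mu\Big]\le2Ne^{-d^2/5}.
\]
\end{lemma}

\begin{proof}
Put $Z_k=(\xi_k-\pi)P_k$, so that $\|Z_k\|\le1$ and $\sum_kZ_k=\sum_k\xi_kP_k-\pi E$. The matrix $\sum_k\mathbb EZ_kZ_k^T=\pi(1-\pi)\sum_kP_kP_k^T$ is diagonal, and the diagonal entries of $\sum_kP_kP_k^T$ are the row sums of $E$; for $Z_k^TZ_k$ the column sums appear instead. So $\varsigma^2=2\mu$ is allowed. With $t=d\sqrt\mu\le\mu$ we get $\frac{t^2/2}{\varsigma^2+t/3}\ge\frac{d^2\mu/2}{7\mu/3}=\frac{3}{14}d^2\ge\frac15d^2$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:expansion}}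

\emph{Step 1: a spectral estimate.} We show that with probability $1-o(1)$,
\begin{equation}\label{eq:spectral}
\|J_a-p\,\Pi_a\|\le\beta:=2d\sqrt{pN}\qquad\text{for all }a\in V_1.
\end{equation}
An edge needs both $v\in V_4$ and $w\in V_5$, so we thin out $\Pi_a$ twice. Fix $a$ and let $J'_a=\{(b,c)\in\Pi_a:a+2b-c\in V_5\}$.

For $w\in X_5$ let $P_w=\{(b,c)\in\Pi_a:a+2b-c=w\}$. The equation determines $c$ from $b$ and $b$ from $c$, so $P_w$ is a partial permutation matrix; $\Pi_a=\sum_wP_w$ and $J'_a=\sum_{w\in V_5}P_w$. Lemma~\ref{lem:thinning} with $D=N$, $\pi=p_5$ and $\mu=p_5N=\lambda(121\cdot41/900)^d\ge5^d\ge d^2$ gives $\|J'_a-p_5\Pi_a\|\le d\sqrt{p_5N}$ except with probability $2Ne^{-d^2/5}$. Different entries of one row or one column correspond to different $w$, so each row or column sum of $J'_a$ is a sum of independent indicators with mean at most $p_5N$. By the Chernoff bound all of them are at most $2p_5N$ except with probability $2Ne^{-5^d/3}$.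

Condition on a set $V_5$ for which both conclusions hold. For $v\in X_4$ let $P'_v=\{(b,c)\in J'_a:a+b+c=v\}$, again a partial permutation matrix; $J'_a=\sum_vP'_v$ and $J_a=\sum_{v\in V_4}P'_v$. Lemma~\ref{lem:thinning} with $D=2p_5N$, $\pi=p_4$ and $\mu=pN=\lambda(41/30)^d\ge d^2$ gives $\|J_a-p_4J'_a\|\le d\sqrt{pN}$ except with probability $2Ne^{-d^2/5}$. Then
\[
\|J_a-p\,\Pi_a\|\le\|J_a-p_4J'_a\|+p_4\|J'_a-p_5\Pi_a\|\le d\sqrt{pN}+\sqrt{p_4}\;d\sqrt{pN}\le\beta .
\]
The total failure probability over all $a$ is at most $m_1N(4e^{-d^2/5}+2e^{-5^d/3})=o(1)$.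

For Steps 2--4 fix $V_4,V_5$ satisfying \eqref{eq:spectral}, and fix $a\in V_1$. For $S\subseteq X_2$ let $\overline N(S)$ be the set of vertices of $X_3$ with no $J_a$-neighbor in $S$.

\emph{Step 2: almost every $b$ sees its share of a large set.} For $Z\subseteq X_3$ let $\operatorname{Bad}(Z)$ be the set of $b\in X_2$ with fewer than $p|Z|/4$ $J_a$-neighbors in $Z$. We claim that
\begin{equation}\label{eq:bad}
|\operatorname{Bad}(Z)|\le\theta N_2,\quad \theta:=3\cdot10^{-5},\qquad\text{whenever }|Z|\ge\delta N_3 .
\end{equation}
A vertex $b$ that forms an admissible pair with fewer than half of the elements of $Z$ lies in more than $\delta N_3/2$ pairs outside $\Pi_a$. By \eqref{eq:admissible} there are at most $2\cdot10^{-9}N_2/\delta=2\cdot10^{-5}N_2$ such $b$. Let $Y$ be the set of the remaining elements of $\operatorname{Bad}(Z)$. The number of $J_a$-edges between $Y$ and $Z$ satisfies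
\[
\tfrac12p|Y||Z|-\beta\sqrt{|Y||Z|}\ \le\ p\,\mathbf 1_Y^T\Pi_a\mathbf 1_Z-\beta\sqrt{|Y||Z|}\ \le\ \mathbf 1_Y^TJ_a\mathbf 1_Z\ \le\ \tfrac14p|Y||Z| ,
\]
so $|Y|\le16\beta^2/(p^2|Z|)\le64d^2N/(p\,\delta N_3)$. By Lemma~\ref{lem:fibers}(a),
\[
\frac{|Y|}{N_2}\le\frac{64d^2N}{p\,\delta N_2N_3}\le\frac{6400\,d^2(2d)^{2R}}{\delta\,pN}\le10^{-5},
\]
because $pN=\lambda(41/30)^d$ while $(2d)^{2R}=e^{o(d)}$. This is where $m$ must be exponentially smaller than $N$.

\emph{Step 3: sampling $V_2$.} Call an $s$-set $S\subseteq X_2$ \emph{weak} if $|\overline N(S)|\ge\delta N_3$. We show that weak sets are so rare that $V_2$ is unlikely to contain one: when the elements of a weak set are exposed one by one, most of them must fall into a small set determined by the earlier ones.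

Let $b_1,\dots,b_s$ be any ordering of a weak set and put $Z_j=\overline N(\{b_1,\dots,b_j\})$ for $0\le j\le s$. These sets decrease, so $|Z_j|\ge\delta N_3$ for all $j$. If $b_{j+1}\notin\operatorname{Bad}(Z_j)$, then $|Z_{j+1}|\le(1-p/4)|Z_j|$. If this happened for at least $s/2$ indices $j$, then, as $ps\ge\lambda/10=100$,
\[
|Z_s|\le N_3(1-p/4)^{s/2}\le N_3e^{-ps/8}\le N_3e^{-12.5}<\delta N_3,
\]
which is false. So the set $\mathcal J$ of indices $j$ with $b_{j+1}\in\operatorname{Bad}(Z_j)$ has at least $s/2$ elements. For a given $\mathcal J$ we choose $b_1,b_2,\dots$ in turn, with at most $\theta N_2$ options for $b_{j+1}$ when $j\in\mathcal J$, by \eqref{eq:bad}, and at most $N_2$ options otherwise. There are at most $2^s$ choices of $\mathcal J$, hence at most $2^s\theta^{s/2}N_2^s$ orderings of weak sets and at most $(4\theta)^{s/2}N_2^s/s!$ weak sets. Since $V_2$ is independent of $V_4,V_5$, it contains a weak set with probability at most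
\[
\frac{(4\theta)^{s/2}N_2^sp_2^s}{s!}=\frac{(4\theta)^{s/2}m^s}{s!}\le\Big(\sqrt{4\theta}\,\frac{em}s\Big)^s\le\big(10e\sqrt{4\theta}\big)^s\le e^{-s},
\]
as $10e\sqrt{1.2\cdot10^{-4}}<0.3<e^{-1}$.

\emph{Step 4: sampling $V_3$.} Fix also $V_2$, with no weak subset and $|V_2|\le1.1m$. If $s$-sets $S\subseteq V_2$ and $U\subseteq V_3$ are not joined by an edge of $J_a$, then $U\subseteq\overline N(S)$, a set of size less than $\delta N_3$ that does not depend on $V_3$. So such $S,U$ exist with probability at most
\[
\binom{|V_2|}s\binom{\lfloor\delta N_3\rfloor}sp_3^s\le\Big(\frac{1.1\,em}s\Big)^s\Big(\frac{e\,\delta m}s\Big)^s\le(110\,e^2\delta)^s\le e^{-s},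
\]
as $110\,e^2\cdot10^{-4}<0.1<e^{-1}$.

If no such $s$-sets exist, larger sets $S,U$ are joined as well, by passing to $s$-subsets. The total failure probability is at most $\Pr[\eqref{eq:spectral}\text{ fails}]+\Pr[|V_2|>1.1m]+2m_1e^{-s}=o(1)$. \qed

\subsection{From expansion to paths}

The events in Lemma~\ref{lem:sizes}(a) and Proposition~\ref{prop:expansion} have probability $1-o(1)$ and the event in Lemma~\ref{lem:sizes}(b) has probability at least $\frac12$. \emph{We fix an outcome in which all three hold}; nothing is random from now on. Let $A\subseteq V_1$ be the set of $a$ with $|F_a|\le0.1m$, so $|A|\ge0.8m_1$.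

\begin{lemma}\label{lem:path}
For every $a\in A$ the graph $J_a$ contains a path $y^a_0,\dots,y^a_{\ell_a}$ with all vertices in $(V_2\setminus F_a)\cup V_3$, with $\ell_a\ge m/2$, $y_0^a\in V_2$ and $y^a_{\ell_a}\in V_3$.
\end{lemma}

\begin{proof}
Let $Y_2=V_2\setminus F_a$ and $Y_3=V_3$; both have at least $0.8m$ elements. Run depth-first search on the subgraph of $J_a$ induced by $Y_2\cup Y_3$. It maintains a partition of the vertices into a set $S$ of finished vertices, a stack $T$ and a set $U$ of unvisited vertices, starting with everything in $U$. If $T$ is empty, a vertex of $U$ is moved to $T$. Otherwise, if the top vertex of $T$ has a neighbor in $U$, one such neighbor is moved to the top of $T$, and if it has none, the top vertex is moved to $S$. The search ends when everything is in $S$. The stack, read in order, is always a path. There is never an edge between $S$ and $U$, since a vertex enters $S$ only when it has no neighbor in $U$, and $U$ only shrinks.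

As $S$ grows one vertex at a time, there is a first moment at which $|S\cap Y_i|=s$ for some $i\in\{2,3\}$. For the other index $j$ we have $|S\cap Y_j|<s$ at that moment, and $|U\cap Y_j|<s$ by Proposition~\ref{prop:expansion}, since no edge joins $S\cap Y_i$ to $U\cap Y_j$. So $|T\cap Y_j|\ge0.8m-2s\ge0.5m$. The path $T$ alternates between $Y_2$ and $Y_3$, so it has at least $m-1$ vertices. If its ends lie in the same class, delete one end. The resulting path has at least $m-3\ge m/2$ edges and ends in different classes; orient it from $V_2$ to $V_3$.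
\end{proof}

Fix one such path for each $a\in A$, \emph{the path of $a$}. Let $\mathcal P$ be the set of triples $(a,b,c)$ with $a\in A$ and $b\in V_2$, $c\in V_3$ consecutive on the path of $a$. We record two consequences of the construction.
\begin{enumerate}
\item[(P1)] If $(a,b,c)\in\mathcal P$, then $(a,b,c)\in\mathcal T$ and the pairs $(a,b),(a,c),(b,c)$ are typical, because $(b,c)\in J_a\subseteq\Pi_a$.
\item[(P2)] If $(a,b,c)\in\mathcal T$ with $a\in A$ and $b$ on the path of $a$, then $(a,b,c)$ is isolated, because $b\notin F_a$. In particular all members of $\mathcal P$ are isolated.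
\end{enumerate}

\section{The chain and its closure}\label{sec:closure}

\subsection{Joining the fans}

Each $a\in A$ carries a fan with soft edges $ay^a_h$ and links $Q(a,b,c)$, $(a,b,c)\in\mathcal P$. The fans have to be joined into a single chain without creating new edges among the vertices of $V_1\cup\dots\cup V_5$, which we call \emph{old}. Let $A=\{a_1,\dots,a_k\}$, and let $u_j\in V_2$ and $z_j\in V_3$ be the first and the last vertex of the path of $a_j$. For each $1\le j<k$ take seven new vertices $f_1,f_2,g_1,g_2,h_1,h_2,h_3$, depending on $j$ and called \emph{fresh}, and form the \emph{$j$-th connector}, consisting of the three \emph{connector sets}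
\[
D_1=\{a_j,z_j,f_1,f_2,h_1\},\qquad D_2=\{f_1,f_2,g_1,g_2,h_2\},\qquad D_3=\{g_1,g_2,a_{j+1},u_{j+1},h_3\}.
\]
The middle set is needed: if $f_1,f_2$ were joined directly to $a_{j+1}$ and $u_{j+1}$, an edge $z_ju_{j+1}$ would create the $K_4$ $\{f_1,f_2,z_j,u_{j+1}\}$, sharing a triangle with $\{f_1,f_2,z_j,a_j\}$.

Let $e_0,\dots,e_L$ be the sequence
\[
a_1y_0^{a_1},\dots,a_1y^{a_1}_{\ell_{a_1}},\ f_1f_2,\ g_1g_2,\ a_2y_0^{a_2},\dots,a_2y^{a_2}_{\ell_{a_2}},\ \dots,\ a_ky_0^{a_k},\dots,a_ky^{a_k}_{\ell_{a_k}},
\]
where the pairs $f_1f_2,g_1g_2$ of the $j$-th connector stand between the pairs at $a_j$ and those at $a_{j+1}$. If $e_{i-1}=ay^a_h$ and $e_i=ay^a_{h+1}$, let $Q_i=Q(a,b,c)$ with $\{b,c\}=\{y^a_h,y^a_{h+1}\}$; the three remaining indices $i$ at a connector receive $D_1,D_2,D_3$ in this order. See Figure~\ref{fig:chain}. The sets $Q_i$ are exactly the sets $Q(a,b,c)$ with $(a,b,c)\in\mathcal P$ and the connector sets.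

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x in {0,1.4,2.8} {\draw[dashed] (1.4,2)--(\x,0); \fill (\x,0) circle (1.6pt);}
\foreach \x in {7.2,8.6,10} {\draw[dashed] (8.6,2)--(\x,0); \fill (\x,0) circle (1.6pt);}
\draw[thick] (-0.5,0)--(2.8,0);
\draw[thick] (7.2,0)--(10.5,0);
\draw[dashed] (4.2,2)--(4.2,0);
\draw[dashed] (5.8,2)--(5.8,0);
\foreach \p in {(1.4,2),(8.6,2),(4.2,2),(4.2,0),(5.8,2),(5.8,0),(3.2,1),(5,1),(6.8,1)} \fill \p circle (1.6pt);
\node[above] at (1.4,2) {$a_j$}; \node[above] at (8.6,2) {$a_{j+1}$};
\node[below] at (2.8,0) {$z_j$}; \node[below] at (7.2,0) {$u_{j+1}$};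
\node[above] at (4.2,2) {$f_1$}; \node[below] at (4.2,0) {$f_2$};
\node[above] at (5.8,2) {$g_1$}; \node[below] at (5.8,0) {$g_2$};
\node[above] at (3.2,1) {$h_1$}; \node[above] at (5,1) {$h_2$}; \node[above] at (6.8,1) {$h_3$};
\foreach \x in {0.85,1.95,8.05,9.15} \node at (\x,0.35) {\small $v,w$};
\end{tikzpicture}
\caption{The end of the fan with apex $a_j$, a connector, and the start of the fan with apex $a_{j+1}$. Soft edges are dashed and appear one per step from left to right. A link consists of the ends of two consecutive soft edges and the vertices shown between them; all its other pairs are edges of the starting graph, but only the path edges (thick) are drawn. The pair $v,w$ above a path edge $bc$ under an apex $a$ stands for $a+b+c$ and $a+2b-c$; these vertices, like the path vertices, may also belong to other links.}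
\label{fig:chain}
\end{figure}

\begin{lemma}\label{lem:ischain}
The pairs $e_i$ and the sets $Q_i$ form a chain.
\end{lemma}

\begin{proof}
The pairs $e_i$ are distinct, because the vertices of a path are distinct. Consider $e_i=ay^a_h$. It lies in $Q(a',b,c)$ with $(a',b,c)\in\mathcal P$ if and only if $a'=a$ and $y^a_h\in\{b,c\}$, that is, if and only if $bc$ is one of the at most two edges of the path of $a$ at $y^a_h$. It lies in the set $D_1$ of the $j$-th connector if and only if $a=a_j$ and $h=\ell_a$, in the set $D_3$ of the $j$-th connector if and only if $a=a_{j+1}$ and $h=0$, and in no set $D_2$. In every case the sets containing $e_i$ are $Q_i$ and $Q_{i+1}$, as far as these exist. The pair $f_1f_2$ lies only in $D_1,D_2$ of its connector, and $g_1g_2$ only in $D_2,D_3$.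
\end{proof}

Let $\Gamma$ and $G_0$ be the graphs of Definition~\ref{def:chain}, on the set of all old and fresh vertices. The old vertices of the connector sets are $a_j,z_j$ in $D_1$ and $a_{j+1},u_{j+1}$ in $D_3$, and both pairs are soft edges that also lie in a link of a fan. Reading off the pairs inside links, we obtain:
\begin{enumerate}
\item[($\Gamma$1)] Every edge of $\Gamma$ between old vertices, and every old vertex incident with an edge of $\Gamma$, lies in some $Q(a,b,c)$ with $(a,b,c)\in\mathcal P$.
\item[($\Gamma$2)] The edges of $\Gamma$ between $V_1$ and $V_2\cup V_3$ are the pairs $ay$ with $a\in A$ and $y$ on the path of $a$.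
\item[($\Gamma$3)] The edges of $\Gamma$ between $V_2$ and $V_3$ are the pairs $bc$ with $(a,b,c)\in\mathcal P$ for some $a$.
\end{enumerate}

A \emph{chord} is a pair $bc\notin\Gamma$ with $b\in V_2$, $c\in V_3$ for which there is a \emph{witness}: a vertex $a\in V_1$ with $(a,b,c)\in\mathcal T$ such that the nine pairs of $Q(a,b,c)$ other than $bc$ are edges of $\Gamma$. Chords are non-edges of $\Gamma$ that complete a $K_5$, so any stable graph containing $\Gamma$ contains them. Let $G^*$ be $\Gamma$ together with all chords. We show that one round of chords is enough: $G^*$ is stable.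

\subsection{Rigidity of $G^*$}

The inner products along edges of $\Gamma$ are controlled by typicality. A chord $bc$ need not be a typical pair, but its inner product can be recovered from its witness.

\begin{lemma}\label{lem:rigidity}
The subgraph of $G^*$ induced by $V_1\cup\dots\cup V_5$ is rigid.
\end{lemma}

\begin{proof}
Each $V_i$ is independent in $G^*$, by ($\Gamma$1) and because chords join $V_2$ to $V_3$. For $x\in V_i$ and $y\in V_j$ put $\epsilon(x,y)=\langle x,y\rangle-\sigma^2d\,(r_i\cdot r_j)$.

Let $(a,b,c)\in\mathcal P$. By (P1) the Gram matrix of $(a,b,c)$ equals $\sigma^2d\cdot\mathrm{Id}+E$ with all $|E_{kl}|\le\kappa\sqrt d$. For $x\in V_i$ and $y\in V_j$ in $Q(a,b,c)$, possibly equal, bilinearity gives $\epsilon(x,y)=\sum_{k,l}r_{ik}r_{jl}E_{kl}$. The absolute values of the entries of each $r_i$ sum to at most $4$, so $|\epsilon(x,y)|\le16\kappa\sqrt d$. By ($\Gamma$1),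
\begin{equation}\label{eq:16}
|\epsilon(x,y)|\le16\kappa\sqrt d
\end{equation}
whenever $xy$ is an edge of $\Gamma$ between old vertices, and whenever $x=y$ is an old vertex incident with an edge of $\Gamma$.

Let $bc$ be a chord with witness $a$, and $v=a+b+c$. Expanding $|v|^2$ gives
\[
2\langle b,c\rangle=|v|^2-|a|^2-|b|^2-|c|^2-2\langle a,b\rangle-2\langle a,c\rangle .
\]
The pairs $ab,ac,av$ are edges of $\Gamma$, so \eqref{eq:16} applies to all six terms on the right. The main terms add up to $(3-1-1-1-0-0)\sigma^2d=0$ and the errors to at most $(1+1+1+1+2+2)\cdot16\kappa\sqrt d$. As $r_2\cdot r_3=0$, we get $|\epsilon(b,c)|=|\langle b,c\rangle|\le64\kappa\sqrt d$.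

Now let $\{x_i:i\in I\}$ with $x_i\in V_i$ be a $K_4$ of $G^*$, and put $z=\sum_{i\in I}n_ix_i\in\mathbb Z^d$ with the coefficients of the relation for $I$. Each $x_i$ is incident with an edge of $\Gamma$, since the $K_4$ contains at most one chord. So $|\epsilon(x_i,x_j)|\le64\kappa\sqrt d$ for all $i,j\in I$, and \eqref{eq:gram} with $\rho=\sigma^2d$ gives
\[
|z|^2\le\Big(\sum_{i\in I}|n_i|\Big)^2\cdot64\kappa\sqrt d\le49\cdot64\,\kappa\sqrt d\le R .
\]
By \eqref{eq:syndrome}, $\Phi z=\sum_{k=1}^3\big(\sum_{i\in I}n_ir_{ik}\big)t_k=0$. Lemma~\ref{lem:code} yields $z=0$.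
\end{proof}

\subsection{Pairs of $K_4$'s in $G^*$}

\begin{lemma}\label{lem:cliques}
Let $\Delta\cup\{x\}$ and $\Delta\cup\{x'\}$ be $K_4$'s of $G^*$ with $|\Delta|=3$ and $x\ne x'$. Then $\Delta\cup\{x,x'\}$ is a clique of $G^*$. It is either a link, or a set $Q(a,b,c)$ with $(a,b,c)\in\mathcal T$ isolated and $bc$ a chord.
\end{lemma}

\begin{proof}
\emph{Case 1: all five vertices are old.} By Lemmas~\ref{lem:rigidity} and~\ref{lem:twoK4}, $\Delta\cup\{x,x'\}=Q(a,b,c)$ with $(a,b,c)\in\mathcal T$, and all its pairs except possibly $xx'$ are edges of $G^*$. It remains to identify the triple, and here isolation is used. There are three possibilities for the pair $bc$.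

If $bc\in\Gamma$, then $(a',b,c)\in\mathcal P$ for some $a'$ by ($\Gamma$3). This triple is isolated by (P2), so $a'=a$ and $Q(a,b,c)$ is a link.

If $bc$ is a chord with witness $a'$, then $a'b\in\Gamma$, so $a'\in A$ and $b$ is on the path of $a'$ by ($\Gamma$2). By (P2) the triple $(a',b,c)\in\mathcal T$ is isolated, so $a'=a$. Nine pairs of $Q(a,b,c)$ lie in $\Gamma$ and the tenth is a chord, so it is a clique of $G^*$.

If $bc\notin G^*$, then $\{x,x'\}=\{b,c\}$ and the other nine pairs lie in $G^*$. None of them joins $V_2$ to $V_3$, so none is a chord and all lie in $\Gamma$. Then $bc$ is a chord with witness $a$, a contradiction.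

\emph{Case 2: one of the five vertices is fresh.} Every edge of $G^*$ at a fresh vertex lies inside a connector set. Within one connector, $D_1\cap D_2=\{f_1,f_2\}$, $D_2\cap D_3=\{g_1,g_2\}$ and $D_1\cap D_3=\emptyset$, the last because $a_j\neq a_{j+1}$, $z_j\in V_3$ and $u_{j+1}\in V_2$. Sets of different connectors share only old vertices, and each connector set has at most two of these. So distinct connector sets share at most two vertices.

We claim that a $K_4$ of $G^*$ containing a fresh vertex $f$ lies inside one connector set. If $f=h_i$, all neighbors of $f$ lie in $D_i$. If $f\in\{f_1,f_2\}$, the $K_4$ lies in $D_1\cup D_2$. The vertices of $D_2\setminus D_1=\{g_1,g_2,h_2\}$ are fresh with all neighbors in $D_2\cup D_3$, a set disjoint from $D_1\setminus D_2$. So no edge joins $D_1\setminus D_2$ to $D_2\setminus D_1$, and the $K_4$ lies in $D_1$ or in $D_2$. If $f\in\{g_1,g_2\}$, the $K_4$ lies in $D_2\cup D_3$. The vertices of $D_2\setminus D_3=\{f_1,f_2,h_2\}$ are fresh with all neighbors in $D_1\cup D_2$, a set disjoint from $D_3\setminus D_2$, so the $K_4$ lies in $D_2$ or in $D_3$.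

One of the two given $K_4$'s contains a fresh vertex, so it lies in a connector set and has at least two fresh vertices. Hence $\Delta$ contains a fresh vertex, and both $K_4$'s lie in connector sets. These share the three vertices of $\Delta$, so they coincide, and $\Delta\cup\{x,x'\}$ is that connector set, which is a link.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

We check the hypotheses of Lemma~\ref{lem:timing}. If a non-edge $xx'$ of $G^*$ completed a $K_5$ on $\Delta\cup\{x,x'\}$, Lemma~\ref{lem:cliques} would give $xx'\in G^*$. So $G^*$ is stable. By the same lemma, a $K_5$ of $G^*$ that is not a link has the form $Q(a,b,c)$ with $(a,b,c)\in\mathcal T$ isolated and $bc\in G^*-\Gamma$ a chord. Any $K_5$ of $G^*$ containing $bc$ is not a link, since $bc\notin\Gamma$, so it is $Q(a',b',c')$ with $(a',b',c')\in\mathcal T$. It has one vertex in each class, so $b'=b$ and $c'=c$, and $a'=a$ by isolation. Thus $bc$ lies in no other $K_5$, and Lemma~\ref{lem:timing} gives $\tau_{K_5}(G_0)\ge L$.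

By Lemma~\ref{lem:sizes}(a) the number of vertices is at most $m_1+2.2m+2m+25^d+7m_1\le6m$. By Lemma~\ref{lem:path} and $m_1\ge\frac12\cdot10^{-8}m$,
\[
L\ge\sum_{a\in A}\ell_a\ge0.8\,m_1\cdot\frac m2\ge\frac{m^2}{5\cdot10^8}.
\]
Since $M_{K_5}$ is nondecreasing, $M_{K_5}(n)\ge30^{2d}/(5\cdot10^8)$ whenever $n\ge6\cdot30^d$ and $d$ is large. Given a large $n$, take the largest $d$ with $6\cdot30^d\le n$. Then $30^d>n/180$, and
\[
M_{K_5}(n)\ge\frac{n^2}{180^2\cdot5\cdot10^8}\ge10^{-14}n^2 . \qquad\qed
\]

\begin{remark}\label{rem:removal}
The graph $G^*$ has $O(m^2)$ copies of $K_5$, namely the links and at most one copy for each chord, so the removal lemma provides $o(m^2)$ edges that meet all of them. Such edges are visible in the construction: every $K_5$ other than the fewer than $3m_1$ connector sets has a vertex in $V_5$, and at most $6m\cdot25^d=o(m^2)$ edges meet $V_5$.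
\end{remark}

\section{Larger cliques}\label{sec:larger}

\begin{proof}[Proof of Theorem~\ref{thm:larger}]
Let $r\ge5$. For a graph $G$ let $G^+$ be obtained from $G$ by adding a new vertex $u$ adjacent to all vertices. The graphs $G$ and $G^+$ have the same non-edges. Let $e$ be one. If $e$ completes a $K_r$ in $G$, adding $u$ to it gives a $K_{r+1}$ completed by $e$ in $G^+$. Conversely, if $e$ completes a $K_{r+1}$ in $G^+$, delete $u$ from this clique if it contains $u$, and otherwise delete any vertex not in $e$; what remains is a $K_r$ completed by $e$ in $G$. So $e$ completes a $K_r$ in $G$ if and only if it completes a $K_{r+1}$ in $G^+$. By induction on $t$, the $t$-th graph of the $K_{r+1}$-process on $G^+$ is $(G_t)^+$, where $(G_t)$ is the $K_r$-process on $G$. Hence $\tau_{K_{r+1}}(G^+)=\tau_{K_r}(G)$ and $M_{K_{r+1}}(n+1)\ge M_{K_r}(n)$. Applying this $r-5$ times gives $M_{K_r}(n)\ge M_{K_5}(n-r+5)$. For fixed $r$, Theorem~\ref{thm:main} bounds the right side below by $(10^{-14}-o(1))n^2$ as $n\to\infty$, and $M_{K_r}(n)\le\binom n2$.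
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Graph Bootstrap Percolation and Additive Combinatorial Constructions},
\texttt{https://refubium.fu-berlin.de/\allowbreak bitstream/\allowbreak handle/\allowbreak fub188/\allowbreak 45292/\allowbreak Dissertation\_David\_Fabian.pdf\allowbreak ?isAllowed=y\allowbreak\&save=y\allowbreak\&sequence=1}

\bibitem{tropp}
Tropp, \emph{Found. Comput. Math.} 12 (2012).

\end{thebibliography}
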